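\title{The intersection of two Brownian frontiers lies on a rectifiable curve}

\begin{abstract}
A frontier of planar Brownian motion $B:[0,1]\to\mathbb R^2$ is the boundary of a connected component of the complement of its trace. We prove that almost surely, for every two distinct components, the intersection of their frontiers has upper Minkowski dimension at most $3/4$ and is contained in a curve of finite length. A topological argument shows that at a point of such an intersection the pieces of the path that leave the point are divided into two disjoint groups. First-moment estimates, based on the intersection exponent $5/8$ and on Beurling's estimate, show that this never happens at a multiple point and that it happens at few simple points.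
\end{abstract}

\section{Introduction}

Let $B=(B_t)_{0\le t\le1}$ be a standard Brownian motion in $\mathbb R^2$ and let $\Gamma=B([0,1])$ be its trace, a random compact set. The connected components of $\mathbb R^2\setminus\Gamma$ are called \emph{complementary components}. They are disjoint open sets, so there are at most countably many of them, and almost surely there are infinitely many. The boundary $\partial\Omega$ of a complementary component $\Omega$ is called a \emph{frontier}; it is a compact subset of $\Gamma$. A \emph{rectifiable curve} is a continuous map $f:[0,1]\to\mathbb R^2$, not necessarily injective, whose length $\sup\sum_i|f(t_i)-f(t_{i-1})|$, taken over all partitions $0=t_0<\dots<t_m=1$, is finite, and a set is contained in the curve if it is contained in $f([0,1])$. The following question is posed in \cite{plans}.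

\begin{quote}
Is it almost surely true that, for every two distinct complementary components $\Omega_1,\Omega_2$, the set $\partial\Omega_1\cap\partial\Omega_2$ is contained in a rectifiable curve?
\end{quote}

The answer is yes, and it follows from a bound on covering numbers. For a bounded set $K\subset\mathbb R^2$ let $\mathcal N(K,\epsilon)$ be the least number of sets of diameter at most $\epsilon$ needed to cover $K$. The \emph{upper Minkowski dimension} of a nonempty $K$ is
\[
\overline{\dim}_M K=\limsup_{\epsilon\downarrow0}\frac{\log \mathcal N(K,\epsilon)}{\log(1/\epsilon)},
\]
and we put $\overline{\dim}_M\emptyset=0$.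

\begin{theorem}\label{thm:main}
Almost surely, for all pairs of distinct components $\Omega_1,\Omega_2$ of $\mathbb R^2\setminus B([0,1])$ simultaneously, the compact set $\partial\Omega_1\cap\partial\Omega_2$ has upper Minkowski dimension at most $3/4$ and is contained in a rectifiable curve.
\end{theorem}

For a general continuous path the answer is no. A Jordan curve $J$ is the trace of a continuous path, and it is the boundary of both of its complementary components. If $J$ has infinite length, it lies on no rectifiable curve, because the length of a simple curve is its one-dimensional Hausdorff measure, and the image of any curve has measure at most its length. So roughness by itself works against a positive answer. What works in favor of it is that a Brownian path closes up on itself at all scales. The position $B_q$ at a fixed time $q$ is surrounded by arbitrarily small loops of the path and therefore lies on no frontier at all (Lemma~\ref{lem:dyadic}). A point that lies on two frontiers is approached by two disjoint corridors that the path does not enter, one in each component, and one expects such points to be rare.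

It matters that the dimension in Theorem~\ref{thm:main} is the Minkowski dimension. A compact set of upper Minkowski dimension less than $1$ is contained in a rectifiable curve (Lemma~\ref{lem:curve}), but small Hausdorff dimension does not suffice.

\begin{example}\label{ex:grid}
Let $K=\bigcup_{n\ge1}8^{-n}\{0,1,\dots,4^n\}^2$. The $n$th grid lies in $[0,2^{-n}]^2$, so $K$ is compact and countable, and its Hausdorff dimension is $0$. A curve through the $n$th grid visits more than $16^n$ points at mutual distances at least $8^{-n}$, so its length is at least $2^n$. Hence $K$ lies on no rectifiable curve.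
\end{example}

In particular, it is not enough to write $\partial\Omega_1\cap\partial\Omega_2$ as a countable union of small sets: the description of its points must hold at one scale, the same for all points.

Section~\ref{sec:model} shows the mechanism on a figure eight and carries out, heuristically, the count that produces $3/4$. Section~\ref{sec:tools} lists the standard facts that we use. Section~\ref{sec:sectors} makes the two corridors precise, Section~\ref{sec:prob} contains all the probability, and Section~\ref{sec:structure} combines the two by a deterministic argument. Section~\ref{sec:curve} constructs the curve and completes the proof.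

\section{A figure eight and a count}\label{sec:model}

The following terms apply to any continuous path defined on a compact interval; we state them for $B$. A point $z\in\Gamma$ is \emph{simple} if $B_t=z$ for exactly one $t\in[0,1]$, and \emph{multiple} otherwise. For $h>0$, a time $t\in[h,1-h]$ is a \emph{cut time at scale $h$} if
\[
B[t-h,t)\cap B(t,t+h]=\emptyset ,
\]
where $B[t-h,t)$ stands for $B([t-h,t))$, and likewise for other intervals. Four sets $X_1,\dots,X_4\subset\mathbb R^2$ are \emph{split} if the indices $1,\dots,4$ can be colored with two colors, both used, so that $X_i\cap X_j=\emptyset$ whenever $i$ and $j$ have different colors. There are $2^4-2=14$ such colorings. Subsets of split sets are split.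

\begin{example}\label{ex:eight}
Let $\beta(t)=(\sin t,\sin2t)$ for $-\pi/2\le t\le3\pi/2$. Its trace is the figure eight $y^2=4x^2(1-x^2)$, and there are three complementary components: the lobes $\Omega_R$ and $\Omega_L$, given by $y^2<4x^2(1-x^2)$ with $x>0$ and $x<0$, and the outside $\Omega_0$, given by $y^2>4x^2(1-x^2)$.

Take first $z=\beta(t)$ with $0<t<\pi$. This is a simple point on $\partial\Omega_R\cap\partial\Omega_0$. The two halves of the normal line at $z$ start into $\Omega_R$ and into $\Omega_0$. These two corridors cut a small disc around $z$ into two parts, and each part contains one of the arms $\beta[t-h,t)$ and $\beta(t,t+h]$. So $t$ is a cut time. For this smooth curve the conclusion is plain anyway; what matters is the reason, which survives for a rough path: the path cannot cross a corridor, and each part of the disc must contain an arm, since otherwise the two corridors could be joined through that part.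

Take now the origin, which is visited at times $0$ and $\pi$. The four arms
\[
A_1=\beta[-h,0),\qquad A_2=\beta(0,h],\qquad A_3=\beta[\pi-h,\pi),\qquad A_4=\beta(\pi,\pi+h]
\]
lie in the third, first, fourth and second quadrants. For the pair $\Omega_R,\Omega_L$ the corridors run along the positive and the negative $x$-axis, and they separate $A_2,A_4$ from $A_1,A_3$. For the pair $\Omega_R,\Omega_0$ we may take the positive $x$-axis and the positive $y$-axis, which separate $A_2$ from $A_1,A_3,A_4$. In both cases the corridors force the four arms to be split, but they say nothing about two arms on the same side.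
\end{example}

The last point is a real obstacle. If a path touches itself without crossing, like the arcs $y=x^2$ and $y=-x^2$ at the origin, then corridors along the $x$-axis separate the two arms of the first visit from the two arms of the second visit, and they force neither visit to be a cut time. Multiple points therefore need a separate argument.

Here is the count for Brownian motion, with constants and small losses in the exponents ignored. Divide $[0,1]$ into $2^n$ intervals of length $s=2^{-n}$; on each of them the path moves a distance of about $\sqrt s$. Fix $h>0$.

\emph{Simple points.} If the interval $(ks,(k+1)s)$ contains a cut time at scale $h$, then the path run backward from $ks$ and the path run forward from $(k+1)s$ are independent Brownian motions that start at distance about $\sqrt s$ and do not meet for a time of order $h$. This has probability about $s^{5/8}=(\sqrt s)^{5/4}$. So about $2^{3n/8}$ intervals are involved, each with an image of diameter about $2^{-n/2}$, and the dimension is at most $\frac38/\frac12=\frac34$.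

\emph{Double points with split arms.} There are $2^{2n}$ pairs of intervals. The path is at the same place, up to distance $\sqrt s$, during both intervals with probability about $(\sqrt s)^2=s$. Choose two arms of different colors: they are disjoint with probability about $(\sqrt s)^{5/4}$. Each of the other two arms differs in color from one of the chosen two, so it must avoid a connected set that joins its starting region to distance of order $1$, and by Beurling's estimate this costs at least a factor $(\sqrt s)^{1/2}$. The four arms are thus split with probability at most about $(\sqrt s)^{9/4}=s^{9/8}$, and the expected number of pairs is at most about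
\[
2^{2n}\cdot2^{-n}\cdot2^{-9n/8}=2^{-n/8}\to0 .
\]
Each further visit that has to be located multiplies this by $2^n\cdot s=1$, so it does not change the outcome.

\section{Notation and standard facts}\label{sec:tools}

We write $D(z,r)$, $\bar D(z,r)$ and $C(z,r)$ for the open disc, the closed disc and the circle of center $z$ and radius $r$, and $A_z(r,\rho)=\{x:r<|x-z|<\rho\}$. A number $q\in[0,1]$ is \emph{dyadic} if $2^nq$ is an integer for some $n$; this includes $0$ and $1$. A \emph{path} is a continuous map from a compact interval, and an \emph{arc} is the image of an injective path.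

\subsection*{Brownian motion}

Besides independence of increments, the strong Markov property, and invariance under rotation, scaling $(W_t)\mapsto(\lambda^{-1}W_{\lambda^2t})$ and time reversal, we use the following. Here $W$ is a planar Brownian motion with any fixed starting point.

\begin{enumerate}
\item[(B1)] \emph{Points are polar.} For every $x\in\mathbb R^2$, almost surely $W_t\ne x$ for all $t>0$.
\item[(B2)] \emph{Modulus of continuity.} For every $\eta>0$, almost surely for all large $n$ we have $|B_t-B_{t'}|\le2^{-n(1/2-\eta)}$ whenever $|t-t'|\le2^{-n}$. This follows from L\'evy's modulus of continuity, which is of order $\sqrt{\delta\log(1/\delta)}$.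
\item[(B3)] \emph{Support.} If $f:[0,\tau]\to\mathbb R^2$ is continuous, $f(0)=W_0$ and $\epsilon>0$, then $\sup_{t\le\tau}|W_t-f(t)|<\epsilon$ with positive probability.
\item[(B4)] \emph{Confinement.} $P\big(W[0,\tau]\subset D(0,R)\big)\le(1-e^{-2})^{\lfloor\tau/R^2\rfloor}$. Indeed, on this event each of the independent increments $W_{kR^2}-W_{(k-1)R^2}$ with $kR^2\le\tau$ has modulus at most $2R$, and each does so with probability $1-e^{-2}$.
\end{enumerate}

The two quantitative inputs are the intersection exponent and Beurling's estimate. Lawler, Schramm and Werner \cite{lsw} proved that if $W,W'$ are independent planar Brownian motions started from distinct points, then $P(W[0,t]\cap W'[0,t]=\emptyset)=t^{-5/8+o(1)}$ as $t\to\infty$. We use the upper bound in the following form.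

\begin{enumerate}
\item[(B5)] \emph{Nonintersection.} For every $\xi\in(0,5/8)$ there is $c_\xi\ge1$ such that for all starting points and all $\tau>0$,
\begin{equation}\label{eq:exponent}
P\big(W[0,\tau]\cap W'[0,\tau]=\emptyset\big)\le c_\xi\big(|W_0-W_0'|^2/\tau\big)^{\xi}.
\end{equation}
\end{enumerate}
To see this, let $\pi(t)$ be the nonintersection probability up to time $t$ for starting points at distance $1$; by translation and rotation invariance it does not depend on the points. Then $\pi(t)\le t^{-\xi}$ for $t\ge t_0$, for some $t_0\ge 1$, and so $\pi(t)\le c_\xi t^{-\xi}$ for all $t>0$ with $c_\xi=t_0^{\xi}$. For starting points at distance $\delta>0$, scaling gives the probability $\pi(\tau/\delta^2)$; for $\delta=0$ the probability is $0$.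

\begin{enumerate}
\item[(B6)] \emph{Beurling's estimate.} There is a constant $C_B$ with the following property. Let $0<r<R$, let $X$ be a compact connected set that meets $\bar D(0,r)$ and $C(0,R)$, let $|W_0|\le r$, and let $T$ be the first time at which $W$ reaches $C(0,R)$. Then
\begin{equation}\label{eq:beurling}
P\big(W[0,T]\cap X=\emptyset\big)\le C_B\,(r/R)^{1/2}.
\end{equation}
\end{enumerate}
For $W_0=0$, Beurling's projection theorem says that the probability does not decrease when $X$ is replaced by its circular projection $\{(-|x|,0):x\in X,\ |x|\le R\}$. Since $X$ is connected, the projection contains the segment $I$ from $(-R,0)$ to $(-r,0)$. Let $R>2r$. Then $I$ is a radius of the disc $D((-r,0),R-r)\subset D(0,R)$, and $W$ has to leave this disc without meeting $I$. A square root maps the slit disc conformally onto the upper half of the unit disc and sends $0$ to $iy$ with $y=(r/(R-r))^{1/2}$. There the harmonic measure of the semicircle is $\frac2\pi\arg\frac{1+\zeta}{1-\zeta}$, which at $\zeta=iy$ equals $\frac4\pi\arctan y\le\frac4\pi(2r/R)^{1/2}$. For $R\le 2r$ the bound is trivial if the constant is at least $\sqrt2$. Now let $W_0=x$ with $|x|\le r$ and let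 $R>3r$. Then $X$ meets $\bar D(x,2r)$ and contains a point at distance at least $R-r>2r$ from $x$, so it meets $C(x,R-r)$, and $W$ reaches $C(x,R-r)$ no later than $T$. The case already treated, centered at $x$, gives a bound of order $(2r/(R-r))^{1/2}\le(3r/R)^{1/2}$. For $R\le3r$ the bound is again trivial.

\subsection*{Plane topology}

\begin{enumerate}
\item[(T1)] \emph{Separation in compact sets.} If $F$ is a compact metric space, $E,E'\subset F$ are closed, and no connected component of $F$ meets both, then $F$ is the disjoint union of closed sets $F_1\supset E$ and $F_2\supset E'$. (In a compact space the component of a point is the intersection of the open-and-closed sets that contain it. By compactness of $E'$, each point of $E$ lies in an open-and-closed set that misses $E'$; finitely many of these cover $E$, and $F_1$ is their union.)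
\item[(T2)] \emph{Janiszewski's theorem.} If $A,A'$ are closed subsets of the sphere $S^2$, $A\cap A'$ is connected, and neither $A$ nor $A'$ separates $x$ from $y$, then $A\cup A'$ does not separate $x$ from $y$.
\item[(T3)] \emph{Jordan--Schoenflies theorem.} If $J$ is a Jordan curve with bounded complementary component $S$, then $\partial S=J$, and every homeomorphism of $J$ onto the boundary of $[0,1]^2$ extends to a homeomorphism of $\bar S$ onto $[0,1]^2$.
\item[(T4)] \emph{Plane graphs.} The edges of a plane graph are arcs that meet only at endpoints, and its faces are the components of the complement. A connected plane graph with $V$ vertices and $E$ edges has $2-V+E$ faces. If it is $2$-connected, then the boundary of each face is a cycle of the graph, and each edge lies on the boundary of exactly two faces. Parallel edges are allowed, since they can be subdivided.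
\item[(T5)] \emph{Poincar\'e--Miranda theorem.} If $\phi_1,\phi_2$ are continuous real functions on a rectangle, $\phi_1$ is negative on the left side and positive on the right side, and $\phi_2$ is negative on the bottom side and positive on the top side, then $\phi_1$ and $\phi_2$ have a common zero.
\end{enumerate}

\section{Corridors and sectors}\label{sec:sectors}

In this section $\Gamma$ may be any compact subset of the plane. A point $z\in\partial\Omega_1\cap\partial\Omega_2$ need not be the endpoint of an arc in $\Omega_i$, so we do not try to bring the corridors all the way to $z$. Instead we stop them at a small circle $C(z,r)$, work in an annulus, and let $r\to0$ at the end.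

\begin{lemma}\label{lem:sectors}
Let $\Omega_1\ne\Omega_2$ be components of $\mathbb R^2\setminus\Gamma$, let $z\in\partial\Omega_1\cap\partial\Omega_2$ and $0<r<\rho$, and assume that $\Omega_i\not\subset\bar D(z,\rho)$ for $i=1,2$. Then there are arcs $\gamma_i\subset\Omega_i$, each with one endpoint on $C(z,r)$, one endpoint on $C(z,\rho)$ and all other points in $A_z(r,\rho)$, such that $A_z(r,\rho)\setminus(\gamma_1\cup\gamma_2)$ has exactly two components $S_1,S_2$. For each $i$ there is a homeomorphism $\bar S_i\to[0,1]^2$ that maps $S_i$ onto the open square, $\gamma_1$ and $\gamma_2$ onto the left and right sides, and an arc of $C(z,r)$ and an arc of $C(z,\rho)$ onto the bottom and top sides.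
\end{lemma}

We call $\gamma_1,\gamma_2$ \emph{corridors} and $S_1,S_2$ \emph{sectors for $(z,r,\rho)$}; see Figure~\ref{fig:sectors} in Section~\ref{sec:structure}. They are not unique, and every statement below holds for any choice.

\begin{proof}
The set $\Omega_i$ is open and connected. It meets $D(z,r)$ because $z\in\partial\Omega_i$, and it meets the complement of $\bar D(z,\rho)$ by assumption. Take an injective polygonal path in $\Omega_i$ between two such points, stop it at its first visit to $C(z,\rho)$, and start it at the last visit to $C(z,r)$ before that. Between these two times the distance to $z$ is less than $\rho$, is different from $r$, and tends to $\rho$; hence it lies in $(r,\rho)$. This gives $\gamma_i$, and $\gamma_1\cap\gamma_2=\emptyset$ because $\Omega_1\cap\Omega_2=\emptyset$.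

The set $C(z,r)\cup C(z,\rho)\cup\gamma_1\cup\gamma_2$ is a plane graph whose $4$ vertices are the endpoints of the corridors and whose $6$ edges are the corridors and two arcs on each circle. It has a cycle through all vertices, so it is $2$-connected, and by (T4) it has $4$ faces. Two of them are $D(z,r)$ and the exterior of $\bar D(z,\rho)$; the other two, $S_1$ and $S_2$, are the components of $A_z(r,\rho)\setminus(\gamma_1\cup\gamma_2)$. The edge $\gamma_j$ is not contained in either circle, so the two faces that it borders are $S_1$ and $S_2$. The boundary of $S_i$ is thus a cycle containing $\gamma_1$ and $\gamma_2$, and such a cycle consists of $\gamma_1$, one arc of $C(z,r)$, $\gamma_2$ and one arc of $C(z,\rho)$, in this cyclic order. Map it homeomorphically onto the boundary of the square, side by side, and extend by (T3).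
\end{proof}

We want to show that $\Gamma$ is present in each sector at every radius $u\in(r,\rho)$. The corridors may cross $C(z,u)$ many times, so we have to show that some piece of this circle runs from one corridor to the other inside a given sector. This is a duality statement in a square.

\begin{lemma}\label{lem:square}
Let $F\subset Q=[0,1]^2$ be closed, and suppose that no connected component of $F$ meets both the left and the right side of $Q$. Then some path in $Q\setminus F$ joins the bottom side to the top side.
\end{lemma}

\begin{proof}
By (T1), $F$ is the disjoint union of closed sets $F_L$ and $F_R$, where $F_L$ misses the right side and $F_R$ misses the left side. In $S^2=\mathbb R^2\cup\{\infty\}$ put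
\[
A=F_L\cup\{x\le0\}\cup\{\infty\},\qquad A'=F_R\cup\{x\ge1\}\cup\{\infty\}.
\]
These sets are closed, and $A\cap A'=\{\infty\}$. The points $(\frac12,-1)$ and $(\frac12,2)$ are joined outside $A$ by the polygonal path through $(1,-1)$ and $(1,2)$, and outside $A'$ by the polygonal path through $(0,-1)$ and $(0,2)$. By (T2) they lie in one component of the open set $S^2\setminus(A\cup A')=\{0<x<1\}\setminus F$, so a path in this set joins them. Stop the path at its first visit to $\{y=1\}$ and start it at the last visit to $\{y=0\}$ before that.
\end{proof}

\begin{lemma}\label{lem:circle}
In the setting of Lemma~\ref{lem:sectors}, $\Gamma\cap S_i\cap C(z,u)\ne\emptyset$ for every $u\in(r,\rho)$ and $i=1,2$.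
\end{lemma}

\begin{proof}
Every path in $\bar S_i$ from $C(z,r)$ to $C(z,\rho)$ meets the closed set $F=C(z,u)\cap\bar S_i$. Transfer this to the square: by Lemma~\ref{lem:square}, some component $F_0$ of $F$ meets both $\gamma_1\subset\Omega_1$ and $\gamma_2\subset\Omega_2$. A connected subset of $\mathbb R^2\setminus\Gamma$ lies in one component, so $F_0$ contains a point of $\Gamma$. This point is not on a corridor, and it is not on $C(z,r)\cup C(z,\rho)$; hence it lies in $\bar S_i\setminus\partial S_i=S_i$.
\end{proof}

This is where $\Omega_1\ne\Omega_2$ is essential. If $\Gamma$ is a segment and $z$ is one of its endpoints, two disjoint arcs across a small annulus in the single complementary component leave one sector free of $\Gamma$.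

\section{Three almost sure properties of the path}\label{sec:prob}

\subsection*{Fixed times}

The counts of Section~\ref{sec:model} look at the path before and after an open dyadic interval, so the times of interest must not be dyadic. We also need the endpoints $B_0$ and $B_1$ to stay away from the intersection of two frontiers.

\begin{lemma}\label{lem:dyadic}
Almost surely, for every dyadic $q\in[0,1]$, the point $B_q$ is simple and lies on no frontier.
\end{lemma}

\begin{proof}
It suffices to treat a fixed $q$. By (B1), applied to $B_{q+v}-B_q$ and to $B_{q-v}-B_q$, $v\ge0$, the point $B_q$ is almost surely simple. For the second claim we may assume $q<1$: the process $B_{1-t}-B_1$ is a Brownian motion with trace $\Gamma-B_1$, so the case $q=1$ follows from the case $q=0$.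

Extend $B$ to $[0,\infty)$, let $W_v=B_{q+v}-B_q$, and let $T_j$ be the time at which $W$ first reaches $C(0,2^{-j})$. Let $L_j=W[T_j,T_{j-1}]$ and let $G_j$ be the event that $0$ lies in a bounded component of $\mathbb R^2\setminus L_j$. By the strong Markov property at $T_j$, rotation invariance and scaling, the conditional probability of $G_j$ given the path up to $T_j$ is a constant $p_0$, and the events $G_{j'}$ with $j'>j$ are determined by the path up to $T_j$. So the $G_j$ are independent, each of probability $p_0$.

\emph{Claim: $p_0>0$.} Identify $\mathbb R^2$ with $\mathbb C$. The number $p_0$ is the probability that $0$ lies in a bounded component of the complement of $Z[0,T]$, where $Z$ is a Brownian motion started at $1$ and $T$ is its exit time from $D(0,2)$. We make $Z$ follow a curve that moves out along a radius, goes once around $0$, and crosses the radius. Let $f(t)=m(t)e^{i\psi(t)}$, $0\le t\le3$, where $m$ and $\psi$ are linear on $[0,1]$, $[1,2]$, $[2,3]$ and take at $t=0,1,2,3$ the values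
\[
m=1,\ 1.8,\ 1.4,\ 1.4,\qquad \psi=0,\ 0,\ \tfrac{3\pi}2,\ \tfrac{5\pi}2 .
\]
By (B3), $\sup_{t\le3}|Z_t-f(t)|<0.1$ with positive probability. On this event $T>3$, and $|Z_t/f(t)-1|<0.1$ because $m\ge1$; so on $[0,3]$ the path $Z$ avoids $0$ and has a continuous argument $\vartheta$ with $|\vartheta-\psi|<0.2$. For $(u,v)\in[0,1]\times[2,3]$ put
\[
\phi_1(u,v)=|Z_u|-|Z_v|,\qquad\phi_2(u,v)=\vartheta(v)-\vartheta(u)-2\pi .
\]
Then $\phi_1(0,v)<1-1.3<0$ and $\phi_1(1,v)>1.7-1.5>0$, while $\phi_2(u,2)<0.4-\frac\pi2<0$ and $\phi_2(u,3)>\frac\pi2-0.4>0$. By (T5) there is a common zero $(u,v)$. Then $Z_u=Z_v$, and the loop $Z|_{[u,v]}$ has winding number $1$ around $0$. The winding number vanishes on the unbounded component of the complement of a loop, so $0$ lies in a bounded component of the complement of $Z[u,v]$. By (B1), $0\notin Z[0,T]$ almost surely, and then the component of $0$ in the smaller set $\mathbb R^2\setminus Z[0,T]$ is bounded too. This proves the claim.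

By the second Borel--Cantelli lemma, almost surely infinitely many $G_j$ occur. Also $T_j\downarrow0$ almost surely, since $W$ is not constant near time $0$, so $B_q+L_j\subset\Gamma$ for large $j$. Suppose that $B_q\in\partial\Omega$, and take a large $j$ for which $G_j$ occurs. Let $U$ be the bounded component of $\mathbb R^2\setminus(B_q+L_j)$ that contains $B_q$. The exterior of $\bar D(B_q,2^{1-j})$ is connected, unbounded and disjoint from $B_q+L_j$, so $U\subset\bar D(B_q,2^{1-j})$. The connected set $\Omega$ meets the neighborhood $U$ of $B_q$ and avoids $B_q+L_j$, so $\Omega\subset U$. Thus $\operatorname{diam}\Omega\le2^{2-j}$ for infinitely many $j$, which is impossible for a nonempty open set.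
\end{proof}

\subsection*{Multiple points with split arms}

We have no a priori control on how often the path visits a point $z$, and visits may accumulate in time. The topological argument in Section~\ref{sec:structure} therefore sees, for each passage of the path through a disc around $z$, only the arm that ends at the first visit to $z$ and the arm that starts at the last visit. Two passages give four times $\theta_1\le\theta_2<\theta_3\le\theta_4$; the double point of Section~\ref{sec:model} is the case $\theta_1=\theta_2$, $\theta_3=\theta_4$.

\begin{proposition}\label{prop:split}
Almost surely there do not exist times $\theta_1\le\theta_2<\theta_3\le\theta_4$ in $(0,1)$ and $h>0$ with $h\le\theta_1$, $\theta_4+h\le1$ and $B_{\theta_1}=B_{\theta_2}=B_{\theta_3}=B_{\theta_4}$ such that the four sets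
\[
B[\theta_1-h,\theta_1),\qquad B(\theta_2,\theta_2+h],\qquad B[\theta_3-h,\theta_3),\qquad B(\theta_4,\theta_4+h]
\]
are split.
\end{proposition}

\begin{proof}
Decreasing $h$ preserves the hypotheses. So it suffices to fix an integer $N\ge1$, put $h=1/N$, and show that the event $\mathcal B_N$ is null, where $\mathcal B_N$ is the event that such times exist for this $h$ with, in addition, $\theta_3-\theta_2\ge3h$ and $\theta_2-\theta_1,\ \theta_4-\theta_3\in\{0\}\cup[h,1]$. Fix $\xi\in(\frac12,\frac58)$ and $\eta\in(0,\frac14)$ so small that
\[
\epsilon_0:=(\tfrac12-\eta)(2\xi+1-\eta)-1-6\eta>0;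
\]
this is possible because the expression equals $\xi-\frac12$ at $\eta=0$. The letter $C$ denotes constants that depend only on $h,\xi,\eta$. Put $s=2^{-n}$, $\kappa=s^{1/2-\eta}$ and $R=\kappa^\eta$, and let $n$ be so large that $s\le h/4$ and $2\kappa<R$.

\emph{Step 1: discretization.} Call $p=(p_1,\dots,p_4)\in(s\mathbb Z)^4$ \emph{admissible} if $p_1\ge h/2$, $p_4\le1-h/2$, $p_3-p_2\ge2h$, and each of the gaps $p_2-p_1$ and $p_4-p_3$ is either equal to $s$ or at least $h$. Let $H(p)$ be the event that $|B_{p_i}-B_{p_j}|\le2\kappa$ for all $i,j$ and that the sets
\[
X_1=B[p_1-\tfrac h2,p_1],\quad X_2=B[p_2,p_2+\tfrac h2],\quad X_3=B[p_3-\tfrac h2,p_3],\quad X_4=B[p_4,p_4+\tfrac h2]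
\]
are split. Let $H_n$ be the union of the $H(p)$ over admissible $p$.

We claim that, outside a null set, $\mathcal B_N$ implies $H_n$ for all large $n$. The common point $B_{\theta_i}$ is multiple, so by Lemma~\ref{lem:dyadic} no $\theta_i$ is dyadic. Let $k_is<\theta_i<(k_i+1)s$ and move each time away from its arm's starting point, into the arm:
\[
p_1=k_1s,\qquad p_2=(k_2+1)s,\qquad p_3=k_3s,\qquad p_4=(k_4+1)s .
\]
If $\theta_1=\theta_2$ then $p_2-p_1=s$, and otherwise $p_2-p_1>\theta_2-\theta_1\ge h$; the same holds for $p_4-p_3$ with $\theta_3,\theta_4$. Also $p_3-p_2>3h-2s\ge2h$. Since $s+\frac h2\le h$, we have $[p_1-\frac h2,p_1]\subset[\theta_1-h,\theta_1)$, $[p_2,p_2+\frac h2]\subset(\theta_2,\theta_2+h]$, $[p_3-\frac h2,p_3]\subset[\theta_3-h,\theta_3)$ and $[p_4,p_4+\frac h2]\subset(\theta_4,\theta_4+h]$. Hence $p$ is admissible and the $X_i$ are split. By (B2), $|B_{p_i}-B_{\theta_i}|\le\kappa$ for large $n$, so $|B_{p_i}-B_{p_j}|\le2\kappa$. This proves the claim, and Fatou's lemma reduces the proposition to showing that $P(H_n)\to0$.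

\emph{Step 2: separating the starting points from the arms.} Fix an admissible $p$. For $0\le v\le h/2$ let
\[
W_i(v)=B_{p_i-v}-B_{p_i}\quad(i=1,3),\qquad W_i(v)=B_{p_i+v}-B_{p_i}\quad(i=2,4),
\]
and let $\Delta_{12}=B_{p_2}-B_{p_1}$, $\Delta_{34}=B_{p_4}-B_{p_3}$, $Y=B_{p_3-h/2}-B_{p_2+h/2}$. In the order $W_1,\Delta_{12},W_2,Y,W_3,\Delta_{34},W_4$, these seven objects are built from increments of $B$ over seven consecutive intervals that tile $[p_1-\frac h2,p_4+\frac h2]$. So they are independent, and the $W_i$ are Brownian motions started at $0$. We have $X_i-B_{p_1}=v_i+W_i[0,\frac h2]$ with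
\[
v_1=0,\qquad v_2=\Delta_{12},\qquad v_3=\Delta_{12}+\Delta_{23},\qquad v_4=\Delta_{12}+\Delta_{23}+\Delta_{34},
\]
where $\Delta_{23}=B_{p_3}-B_{p_2}=W_2(\frac h2)+Y-W_3(\frac h2)$.

The difficulty is that $\Delta_{23}$ is not independent of $W_2$ and $W_3$. The increment $Y$ absorbs the dependence. Its coordinates have variance $p_3-p_2-h\ge h$, so its density $\varphi$ is at most $1/(2\pi h)$. Let $\mu_{12},\mu_{34}$ be the laws of $\Delta_{12},\Delta_{34}$. Given $(W_i)_{i\le4}$, the triple $(\Delta_{12},\Delta_{23},\Delta_{34})$ has law
\[
\mu_{12}(dx)\,\varphi\big(y-W_2(\tfrac h2)+W_3(\tfrac h2)\big)\,dy\,\mu_{34}(dw)\ \le\ \frac1{2\pi h}\,\mu_{12}(dx)\,dy\,\mu_{34}(dw),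
\]
and the right side does not depend on $(W_i)$. On $H(p)$ the three increments and the four points $v_i$ lie in $\bar D=\bar D(0,2\kappa)$. Use the last bound and integrate first over $(W_i)$, for fixed $x,y,w$:
\[
P(H(p))\le\frac{4\pi\kappa^2}{2\pi h}\,\mu_{12}(\bar D)\,\mu_{34}(\bar D)\,q_n,\qquad q_n=\sup_{v_1,\dots,v_4\in\bar D}P\big(\text{the sets }v_i+W_i[0,\tfrac h2]\text{ are split}\big).
\]
If $p_2-p_1\ge h$, then $\mu_{12}$ has density at most $1/(2\pi h)$ and $\mu_{12}(\bar D)\le2\kappa^2/h$; otherwise we use $\mu_{12}(\bar D)\le1$. The same alternative applies to $\mu_{34}$ and $p_4-p_3$. Therefore, if $g\in\{1,2,3\}$ of the three gaps $p_{i+1}-p_i$ have length at least $h$,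
\begin{equation}\label{eq:Hp}
P(H(p))\le(2\kappa^2/h)^g\,q_n .
\end{equation}

\emph{Step 3: $q_n\le C\kappa^{2\xi+1-\eta}$.} Fix $v_1,\dots,v_4\in\bar D$, let $Z_i=v_i+W_i$ and $X_i'=Z_i[0,\frac h2]$. Beurling's estimate concerns paths stopped on a circle, while ours run for a fixed time. The radius $R=\kappa^\eta$ is chosen so that the paths reach $C(0,R)$ in time with overwhelming probability, at the price of only $\eta$ in the exponent. Precisely, let $E$ be the event that all four sets $X_i'$ meet $C(0,R)$. By (B4),
\[
P(E^c)\le4(1-e^{-2})^{\lfloor h\kappa^{-2\eta}/2\rfloor}\le C\kappa^3 .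
\]
Fix one of the $14$ colorings, choose $i,j$ of different colors, and let $k,l$ be the other two indices. The index $k$ differs in color from exactly one of $i,j$; call that one $k^*$, and define $l^*\in\{i,j\}$ in the same way from $l$. If $E$ holds and the coloring splits the sets, then $X_i'\cap X_j'=\emptyset$, both $X_i'$ and $X_j'$ meet $C(0,R)$, the path $Z_k$ reaches $C(0,R)$ without meeting $X'_{k^*}$, and $Z_l$ reaches $C(0,R)$ without meeting $X'_{l^*}$. Condition on $Z_i$ and $Z_j$. When $X_i'$ and $X_j'$ meet $C(0,R)$, they are compact connected sets that also meet $\bar D(0,2\kappa)$, so by \eqref{eq:beurling} and the independence of $Z_k$ and $Z_l$, the last two events together have conditional probability at most $C_B^2\,(2\kappa/R)=2C_B^2\kappa^{1-\eta}$. By \eqref{eq:exponent} and $|v_i-v_j|\le4\kappa$, we have $P(X_i'\cap X_j'=\emptyset)\le c_\xi(32\kappa^2/h)^\xi$. Summing over the colorings gives $q_n\le C\kappa^{2\xi+1-\eta}+C\kappa^3$, and $2\xi+1-\eta<3$.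

\emph{Step 4: summation.} There are four ways to specify which of the gaps $p_2-p_1$, $p_4-p_3$ equal $s$. Given the specification, with $g$ long gaps, $p$ is determined by $p_1$ and by the right endpoints of the long gaps, each of which is one of fewer than $2^n$ multiples of $s$ in $(0,1)$. So there are at most $2^{n(g+1)}$ choices. Since $\kappa^{2g}=2^{-ng(1-2\eta)}$, \eqref{eq:Hp} and Step 3 give
\[
P(H_n)\le C\max_{g\le3}\ 2^{n(g+1)}\,2^{-ng(1-2\eta)}\,\kappa^{2\xi+1-\eta}\le C\,2^{n(1+6\eta)}\,2^{-n(1/2-\eta)(2\xi+1-\eta)}=C\,2^{-\epsilon_0n},
\]
which tends to $0$.
\end{proof}

\subsection*{Cut times at a fixed scale}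

For $h>0$ let $T_h$ be the set of non-dyadic cut times at scale $h$.

\begin{proposition}\label{prop:dim}
Almost surely, $\overline{\dim}_M B(T_{1/N})\le3/4$ for every integer $N\ge1$.
\end{proposition}

\begin{proof}
Fix $h=1/N$, $\xi\in(\frac12,\frac58)$ and $\eta\in(0,\frac14)$, and let $s=2^{-n}\le h/4$. Let $M_n$ be the number of $k$ for which $ks\ge\frac h2$, $(k+1)s\le1-\frac h2$ and
\begin{equation}\label{eq:cut}
B[ks-\tfrac h2,ks]\cap B[(k+1)s,(k+1)s+\tfrac h2]=\emptyset .
\end{equation}
If $t\in T_h\cap(ks,(k+1)s)$, then $[ks-\frac h2,ks]\subset[t-h,t)$ and $[(k+1)s,(k+1)s+\frac h2]\subset(t,t+h]$, so $k$ is counted in $M_n$. Since $T_h$ contains no dyadic time, it is covered by at most $M_n$ intervals $(ks,(k+1)s)$.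

Given $\Delta=B_{(k+1)s}-B_{ks}$, the two sets in \eqref{eq:cut} are, after translation by $-B_{ks}$, the traces of independent Brownian motions run for time $h/2$ from $0$ and from $\Delta$. By \eqref{eq:exponent}, the event \eqref{eq:cut} has probability at most $c_\xi E[(2|\Delta|^2/h)^\xi]=Cs^\xi$, because $\Delta$ has the law of $\sqrt s\,(B_1-B_0)$. Hence $E[M_n]\le C2^{n(1-\xi)}$, and Markov's inequality gives $P(M_n>2^{n(1-\xi+\eta)})\le C2^{-n\eta}$. By the Borel--Cantelli lemma and (B2), almost surely for all large $n$,
\[
\mathcal N(B(T_h),\delta_n)\le2^{n(1-\xi+\eta)},\qquad\delta_n=2^{-n(1/2-\eta)} .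
\]
For small $\epsilon$ choose $n$ with $\delta_n\le\epsilon<\delta_{n-1}$. Then $2^n<2\epsilon^{-1/(1/2-\eta)}$, so $\mathcal N(B(T_h),\epsilon)\le2\epsilon^{-(1-\xi+\eta)/(1/2-\eta)}$ and $\overline{\dim}_MB(T_h)\le(1-\xi+\eta)/(\frac12-\eta)$. This holds almost surely for all $N$ and all rational $\xi,\eta$ in the given ranges. Let $\xi\uparrow\frac58$ and $\eta\downarrow0$.
\end{proof}

\section{Points on two frontiers come from cut times}\label{sec:structure}

From now on we fix a path for which the conclusions of Lemma~\ref{lem:dyadic} and Proposition~\ref{prop:split} hold, and we argue deterministically. Every interval contains a dyadic time $q$, and $B_q$ is simple, so $B$ is not constant on any interval. Fix components $\Omega_1\ne\Omega_2$ with $K=\partial\Omega_1\cap\partial\Omega_2\ne\emptyset$. The goal is the following.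

\begin{proposition}\label{prop:cut}
There is an integer $N\ge1$, depending on the path and on $\Omega_1,\Omega_2$, such that $K\subset B(T_{1/N})$.
\end{proposition}

The set $K$ is compact and $B_0,B_1\notin K$, so we can fix $\rho_0>0$ with
\[
\rho_0<\operatorname{dist}(K,\{B_0,B_1\}),\qquad2\rho_0<\operatorname{diam}\Omega_i\quad(i=1,2).
\]
By the second condition, $\Omega_i\not\subset\bar D(z,\rho)$ for all $z$ and all $\rho\le\rho_0$, so sectors for $(z,r,\rho)$ exist whenever $z\in K$ and $0<r<\rho\le\rho_0$. The first condition guarantees that the path starts and ends outside these discs, so that every passage through $z$ has two full arms. The radius $\rho_0$ is the uniform scale that Example~\ref{ex:grid} calls for.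

\subsection*{Passages, arms and excursions}

Fix $z\in K$ and $0<\rho\le\rho_0$, and write $\ell(t)=|B_t-z|$. Since $\ell(0),\ell(1)>\rho$, each component of $\{t:\ell(t)<\rho\}$ is an interval $(a,b)$ with $0<a<b<1$ and $\ell(a)=\ell(b)=\rho$. A component on which $\ell$ vanishes somewhere is called a \emph{passage}, and $\mathcal I_\rho$ is the set of passages; it is nonempty because $z\in\Gamma$. By uniform continuity, the components that contain a time with $\ell\le\rho/2$ have lengths bounded below, so there are finitely many of them. Hence $\mathcal I_\rho$ is finite, and there is $d_\rho\in(0,\rho/2]$ such that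
\begin{equation}\label{eq:drho}
\ell\ge d_\rho\quad\text{on every component of }\{\ell<\rho\}\text{ that is not a passage.}
\end{equation}
The number $d_\rho$ depends on $z$, and we have no uniform lower bound for it.

Let $I=(a,b)\in\mathcal I_\rho$ and $0<r<d_\rho$. Let $\alpha(I)\le\beta(I)$ be the first and last times in $I$ with $\ell=0$, and let $\sigma_r(I)<\tau_r(I)$ be the first and last times in $I$ with $\ell\le r$. As $r\downarrow0$, $\sigma_r(I)$ increases, is bounded by $\alpha(I)$, and has a limit at which $\ell=0$; so $\sigma_r(I)\uparrow\alpha(I)$. In the same way $\tau_r(I)$ decreases to a zero of $\ell$ that is not smaller than $\beta(I)$, so $\tau_r(I)\downarrow\beta(I)$. The \emph{arms at $(r,\rho)$} are the sets $B((a,\sigma_r(I)))$, with label $(I,-)$, and $B((\tau_r(I),b))$, with label $(I,+)$. They are connected subsets of $\Gamma\cap A_z(r,\rho)$, and as $r\downarrow0$ they increase to the \emph{full arms} $B((a,\alpha(I)))$ and $B((\beta(I),b))$.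

Lemma~\ref{lem:circle} produces points of $\Gamma$ in each sector, and we must decide whether they lie on arms. An \emph{excursion in $A_z(r,\rho)$} is a component $(p,q)$ of the open set $\{t:r<\ell(t)<\rho\}$; then $\ell(p),\ell(q)\in\{r,\rho\}$. The three possibilities are shown in Figure~\ref{fig:sectors}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (0,0) circle (0.6);
\draw (0,0) circle (2.6);
\draw[dotted,thick] (0,0) circle (1.6);
\fill (0,0) circle (0.04) node[below] {$z$};
\draw[very thick,dashed] (0:0.6) -- (10:1.3) -- (-8:1.9) -- (0:2.6) node[right] {$\gamma_1\subset\Omega_1$};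
\draw[very thick,dashed] (180:0.6) -- (170:1.3) -- (188:2.0) -- (180:2.6) node[left] {$\gamma_2\subset\Omega_2$};
\draw[thick] plot[smooth] coordinates {(100:2.6) (84:2.2) (108:1.85) (78:1.4) (104:1.0) (90:0.6)};
\draw[thick] plot[smooth] coordinates {(275:0.6) (292:1.0) (265:1.4) (292:1.85) (266:2.2) (280:2.6)};
\draw[thick] plot[smooth] coordinates {(30:2.6) (37:2.15) (49:2.15) (56:2.6)};
\draw[thick] plot[smooth] coordinates {(208:0.6) (216:1.1) (234:1.1) (244:0.6)};
\node at (140:2.1) {$S_1$};
\node at (228:2.1) {$S_2$};
\node at (66:1.95) {(b)};
\node at (310:2.05) {(b)};
\node at (43:2.9) {(a)};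
\node at (225:1.36) {(c)};
\end{tikzpicture}
\caption{The annulus $A_z(r,\rho)$ around a point $z$ on two frontiers. The dashed corridors avoid the path and cut the annulus into sectors $S_1,S_2$. Solid curves are excursions of the path: type (a) has both ends on the outer circle, type (c) has both ends on the inner circle, and type (b), an arm, joins the two circles. The path meets the dotted circle $C(z,u)$ in both sectors; if types (a) and (c) cannot reach this circle, each sector contains an arm.}\label{fig:sectors}
\end{figure}

\begin{lemma}\label{lem:exc}
Let $0<r<d_\rho$ and let $(p,q)$ be an excursion in $A_z(r,\rho)$.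
\begin{enumerate}
\item[(a)] If $\ell(p)=\ell(q)=\rho$, then $\ell\ge d_\rho$ on $(p,q)$.
\item[(b)] If $\ell(p)\ne\ell(q)$, then $B((p,q))$ is an arm at $(r,\rho)$.
\item[(c)] If $\ell(p)=\ell(q)=r$, then $(p,q)\subset[\sigma_r(I),\tau_r(I)]$ for some $I\in\mathcal I_\rho$.
\end{enumerate}
Moreover, if $S_1,S_2$ are sectors for $(z,r,\rho)$ and $u\in(r,d_\rho)$, then each $S_i$ contains the image of an excursion of type \textup{(b)} or \textup{(c)} on which $\ell$ takes the value $u$.
\end{lemma}

\begin{proof}
In case (a), $(p,q)$ is a component of $\{\ell<\rho\}$ on which $\ell>r$; it is not a passage, and \eqref{eq:drho} applies. In cases (b) and (c), an endpoint with $\ell=r<d_\rho$ lies in a passage $I=(a,b)$ by \eqref{eq:drho}, and then $(p,q)\subset I$. If $\ell(p)=\rho$ and $\ell(q)=r$, then $p\notin I$, so $p=a$, and $q$ is the first time in $I$ with $\ell\le r$; thus $(p,q)=(a,\sigma_r(I))$. If $\ell(p)=r$ and $\ell(q)=\rho$, then $q=b$ and $p$ is the last time in $I$ with $\ell\le r$; thus $(p,q)=(\tau_r(I),b)$. In case (c), $p$ and $q$ are times in $I$ with $\ell\le r$, so they lie in $[\sigma_r(I),\tau_r(I)]$.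

For the last statement, Lemma~\ref{lem:circle} gives a time $t$ with $B_t\in S_i$ and $\ell(t)=u$. The excursion containing $t$ is not of type (a), because $u<d_\rho$. Its image is a connected subset of $A_z(r,\rho)$ that avoids the corridors, since these avoid $\Gamma$, so it lies in one sector, namely $S_i$.
\end{proof}

\subsection*{Simple points}

At a simple point, excursions of type (c) shrink to $z$ as $r\to0$, so the outer radius can be kept equal to $\rho_0$.

\begin{lemma}\label{lem:simple}
Let $z=B_t\in K$ be simple. Then $\mathcal I_{\rho_0}$ consists of one interval $(a,b)\ni t$, and $B((a,t))\cap B((t,b))=\emptyset$.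
\end{lemma}

\begin{proof}
Put $\rho=\rho_0$. Each passage contains a zero of $\ell$, and $t$ is the only zero; so there is one passage $I=(a,b)$, and $\alpha(I)=\beta(I)=t$. Fix $u\in(0,d_\rho)$. The intervals $[\sigma_r(I),\tau_r(I)]$ shrink to $\{t\}$, so for all small $r$ we have $r<u$ and $\ell<u$ on $[\sigma_r(I),\tau_r(I)]$. For such $r$ no excursion of type (c) reaches the value $u$, and by Lemma~\ref{lem:exc} each sector contains an arm at $(r,\rho)$. There are only two arms, so they lie in different sectors and are disjoint. They increase to $B((a,t))$ and $B((t,b))$ as $r\downarrow0$, so these sets are disjoint.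
\end{proof}

\subsection*{Multiple points}

At a multiple point the argument above breaks down: a passage may visit $z$, move out to distance $u$, and return to $z$, so that excursions of type (c) do not shrink, and one of them may be the only part of the path that meets $C(z,u)$ in a sector. The remedy is to keep the sectors but to measure arms with a smaller outer radius, which cuts such an excursion into pieces that are arms. The smaller radius depends on $z$. This does no harm, because the aim is a contradiction with Proposition~\ref{prop:split}, which excludes all $h>0$ at once.

\begin{lemma}\label{lem:multiple}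
$K$ contains no multiple point.
\end{lemma}

\begin{proof}
Suppose that $B_{s_1}=B_{s_2}=z\in K$ with $s_1<s_2$. Since $B$ is not constant on $[s_1,s_2]$, we can choose $\rho_1\in(0,\rho_0]$ with $\rho_1<\max_{[s_1,s_2]}\ell$, and then $\rho_2\in(0,d_{\rho_1})$ and $u\in(\rho_2,d_{\rho_1})$. As $\rho_2<\rho_1$, the times $s_1$ and $s_2$ lie in different passages in $\mathcal I_{\rho_2}$, so $\mathcal I_{\rho_2}$ has at least two elements.

Let $0<r<d_{\rho_2}$, so that $r<\rho_2<u<d_{\rho_1}$, and let $S_1,S_2$ be sectors for $(z,r,\rho_1)$. Each arm at $(r,\rho_2)$ is a connected subset of $\Gamma\cap A_z(r,\rho_1)$, so it lies in $S_1$ or in $S_2$. We show that each $S_i$ contains such an arm. By Lemma~\ref{lem:exc} for the radius $\rho_1$, there is an excursion $(p,q)$ in $A_z(r,\rho_1)$ with image in $S_i$, with $\ell=u>\rho_2$ somewhere on it, and with $\ell(p)=r$ or $\ell(q)=r$. If $\ell(p)=r$, let $p'$ be the first time in $(p,q)$ with $\ell=\rho_2$; then $r<\ell<\rho_2$ on $(p,p')$, so $(p,p')$ is an excursion in $A_z(r,\rho_2)$ of type (b). If $\ell(q)=r$, let $q'$ be the last time in $(p,q)$ with $\ell=\rho_2$; then $(q',q)$ is such an excursion. By Lemma~\ref{lem:exc}(b)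 for the radius $\rho_2$, its image is an arm at $(r,\rho_2)$, and it lies in $S_i$.

Color each label in $\mathcal I_{\rho_2}\times\{-,+\}$ by the sector that contains the corresponding arm at $(r,\rho_2)$. Both colors are used, and arms with different colors are disjoint. The label set is finite and does not depend on $r$, so one coloring occurs along a sequence $r\to0$. The arms increase to the full arms, so for this coloring full arms with different colors are disjoint.

There are two distinct passages whose four labels use both colors. Indeed, if some passage has labels of different colors, take it and any other passage; if not, take one passage of each color. Call them $I=(a,b)$ and $I'=(a',b')$, with $b\le a'$, and put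
\[
\theta_1=\alpha(I)\le\theta_2=\beta(I)<\theta_3=\alpha(I')\le\theta_4=\beta(I').
\]
For $h$ less than each of $\theta_1-a$, $b-\theta_2$, $\theta_3-a'$, $b'-\theta_4$, the four sets in Proposition~\ref{prop:split} are contained in the four full arms of $I$ and $I'$, so they are split. This contradicts Proposition~\ref{prop:split}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cut}]
By uniform continuity, choose $N$ such that $|B_t-B_{t'}|<\rho_0$ whenever $|t-t'|\le1/N$. Let $z\in K$. By Lemma~\ref{lem:multiple}, $z=B_t$ is simple, and $t$ is not dyadic by Lemma~\ref{lem:dyadic}. Let $(a,b)$ be as in Lemma~\ref{lem:simple}. Since $|B_a-B_t|=|B_b-B_t|=\rho_0$, both $t-a$ and $b-t$ exceed $1/N$, so $[t-\frac1N,t+\frac1N]\subset(a,b)\subset(0,1)$. Lemma~\ref{lem:simple} now shows that $t\in T_{1/N}$.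
\end{proof}

\section{The rectifiable curve}\label{sec:curve}

A set of upper Minkowski dimension less than $1$ has nets at scale $2^{-n}$ with far fewer than $2^n$ points. Joining each net to the previous one therefore costs a summable length, and a tour of the resulting graph passes through all the nets.

\begin{lemma}\label{lem:curve}
A nonempty compact set $K\subset\mathbb R^2$ with $\overline{\dim}_MK<1$ is contained in a rectifiable curve.
\end{lemma}

\begin{proof}
Choose $a$ with $\overline{\dim}_MK<a<1$. Then $\mathcal N(K,2^{-n})\le C2^{an}$ for all $n\ge0$. Picking a point of $K$ in each set of a minimal cover, we obtain finite sets $V_n\subset K$ with $\#V_n\le C2^{an}$ and $K\subset\bigcup_{v\in V_n}\bar D(v,2^{-n})$. Join the points of $V_0$ into a connected graph by finitely many segments, of total length $L_0$, and join each $v\in V_{m+1}$ by a segment to a point of $V_m$ at distance at most $2^{-m}$. Let $G_n$ be the finite graph with vertex set $V_0\cup\dots\cup V_n$ obtained in this way. It is connected, and the total length of its edges is at most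
\[
L=L_0+\sum_{m\ge0}2^{-m}\,\#V_{m+1}<\infty .
\]
After every edge is doubled all degrees are even, so there is a closed walk that traverses each edge of $G_n$ exactly twice. Parametrized at constant speed, it is a $2L$-Lipschitz map $f_n:[0,1]\to\mathbb R^2$ whose image contains $V_0\cup\dots\cup V_n$ and lies in the convex hull of $K$. By the Arzel\`a--Ascoli theorem a subsequence converges uniformly to a $2L$-Lipschitz map $f$, which has length at most $2L$. If $v\in V_m$, then $v=f_n(t_n)$ for some $t_n$ whenever $n\ge m$, and any limit point $t$ of $(t_n)$ along the subsequence satisfies $f(t)=v$. So the compact set $f([0,1])$ contains $\bigcup_mV_m$, which is dense in $K$, and hence it contains $K$.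
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Work on the almost sure event on which the conclusions of Lemma~\ref{lem:dyadic}, Proposition~\ref{prop:split} and Proposition~\ref{prop:dim} hold; it does not refer to any particular pair of components. Let $\Omega_1\ne\Omega_2$ be complementary components and $K=\partial\Omega_1\cap\partial\Omega_2$. If $K$ is empty there is nothing to prove. Otherwise $K\subset B(T_{1/N})$ for some $N$ by Proposition~\ref{prop:cut}, so $\overline{\dim}_MK\le3/4$ by Proposition~\ref{prop:dim}, and Lemma~\ref{lem:curve} gives the curve.
\end{proof}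

\begin{remark}
The intersection exponent enters twice, and both times the threshold is the same. Proposition~\ref{prop:split} needs $2\xi+1>2$, and Lemma~\ref{lem:curve} needs the dimension bound $2(1-\xi)$ from the proof of Proposition~\ref{prop:dim} to be less than $1$. So the rectifiability statement uses \eqref{eq:exponent} only for a single $\xi>1/2$; the value $5/8$ is responsible for the number $3/4$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{lsw}
Lawler, Schramm and Werner,
\emph{Values of Brownian intersection exponents II},
Acta Math. \textbf{187} (2001).

\bibitem{plans}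
\emph{Research Plans},
\texttt{http://www.math.stonybrook.edu/\~{}bishop/vita/plans.pdf}.

\end{thebibliography}
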